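\title{Mean exit times from balls for isotropic L\'evy processes}

\begin{abstract}
Let $X$ be a nonzero isotropic L\'evy process in $\mathbb{R}^d$ which is not compound Poisson, and let $h$ be its Pruitt function. We prove that the mean exit time from a ball of radius $r$, for the process started at distance $\delta$ from the boundary, is comparable to $1/\sqrt{h(\delta)h(r)}$, with constants depending only on $d$. The upper bound follows from the one-dimensional case by projection. For the lower bound we transform a walk on spheres by the renewal function of the one-dimensional projection of $X$ and show that the transformed walk stays, with high probability, in a paraboloid tangent to the sphere. The estimate extends to compound Poisson processes and to convex domains with an inner ball condition; it fails without isotropy, and its constants must depend on $d$.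
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $X=(X_t)_{t\ge0}$ be a L\'evy process in $\mathbb{R}^d$, that is, a process with stationary independent increments and right-continuous paths with left limits. We write $\mathbb{P}^x$ and $\mathbb{E}^x$ for the law and the expectation of the process started at $x$. The process is \emph{symmetric} if $X$ and $-X$ have the same law under $\mathbb{P}^0$. In that case the drift vanishes and
\[
\mathbb{E}^0 e^{iu\cdot X_t}=\exp\Big\{-t\Big(\tfrac12\,u\cdot Au+\int_{\mathbb{R}^d}\big(1-\cos(u\cdot y)\big)\,\nu(dy)\Big)\Big\},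
\]
where $A$ is the nonnegative definite covariance matrix of the Gaussian part and $\nu$, the L\'evy measure, is a symmetric measure on $\mathbb{R}^d\setminus\{0\}$ with $\int\min(1,|y|^2)\,\nu(dy)<\infty$. The process is \emph{nonzero} if $A\ne0$ or $\nu\neq0$, and \emph{compound Poisson} if $A=0$ and $0<\nu(\mathbb{R}^d)<\infty$. It is \emph{isotropic} if $UX$ and $X$ have the same law under $\mathbb{P}^0$ for every orthogonal matrix $U$. An isotropic process is symmetric, and for $d=1$ the two notions coincide. For an open set $D$ let $\tau_D=\inf\{t>0:X_t\notin D\}$; let $B(x,r)$ be the open ball with center $x$ and radius $r$, and $B_r=B(0,r)$.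

How long does $X$ stay in a ball? The time scale is given by Pruitt's function
\[
h(r)=\frac{\|A\|}{r^2}+\int_{\mathbb{R}^d}\min\Big(1,\frac{|y|^2}{r^2}\Big)\,\nu(dy),\qquad r>0,
\]
where $\|A\|$ is the operator norm. It adds the rate $\nu(\{|y|\ge r\})$ of the jumps that cover the distance $r$ at once to the variance per unit time, in units of $r^2$, of the Gaussian part and of the shorter jumps. So $h(r)$ is a rate of moving by $r$, and $1/h(r)$ is a time. For a nonzero process $h>0$. Since $\min(1,t)\le\min(1,\lambda^{-2}t)\le\lambda^{-2}\min(1,t)$,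
\begin{equation}\label{eq:hscale}
h(r)\le h(\lambda r)\le\lambda^{-2}h(r),\qquad r>0,\ 0<\lambda\le1;
\end{equation}
thus $h$ is nonincreasing and continuous. By monotone convergence, $h(0+)=\nu(\mathbb{R}^d)<\infty$ if $X$ is compound Poisson and $h(0+)=\infty$ for every other nonzero process. For standard Brownian motion $h(r)=r^{-2}$; for $A=0$ and $\nu(dy)=|y|^{-d-\alpha}dy$ with $0<\alpha<2$, the substitution $y=rz$ gives $h(r)=h(1)r^{-\alpha}$.

Two estimates are known, and we use them as given. The first is Pruitt's: there are constants $c_0,C_0>0$ depending only on $d$ such that, for every nonzero symmetric L\'evy process in $\mathbb{R}^d$,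
\begin{equation}\label{eq:pruitt}
\frac{c_0}{h(r)}\le\mathbb{E}^0\tau_{B_r}\le\frac{C_0}{h(r)},\qquad r>0.
\end{equation}
The second extends it, in dimension one, to all starting points: there are absolute constants $c_*,C_*>0$ such that, for every nonzero symmetric L\'evy process in $\mathbb{R}$ which is not compound Poisson,
\begin{equation}\label{eq:interval}
\frac{c_*}{\sqrt{h(r-|x|)h(r)}}\le\mathbb{E}^x\tau_{(-r,r)}\le\frac{C_*}{\sqrt{h(r-|x|)h(r)}},\qquad r>0,\ |x|<r.
\end{equation}

Consider now a ball in $\mathbb{R}^d$ and a starting point $x$ at distance $\delta=r-|x|$ from its boundary. The inclusions $B(x,\delta)\subset B_r\subset B(x,2r)$, together with \eqref{eq:pruitt} and \eqref{eq:hscale}, give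
\[
\frac{c_0}{h(\delta)}\le\mathbb{E}^x\tau_{B_r}\le\frac{4C_0}{h(r)},
\]
and the two sides are far apart when $\delta$ is small. On the line, \eqref{eq:interval} says that the truth is their geometric mean. The same holds for standard Brownian motion in $\mathbb{R}^d$: the martingale $|X_t|^2-dt$ gives $\mathbb{E}^x\tau_{B_r}=(r^2-|x|^2)/d$, so that
\begin{equation}\label{eq:bm}
\mathbb{E}^x\tau_{B_r}\,\sqrt{h(r-|x|)h(r)}=\frac{1+|x|/r}{d}\in\Big[\frac1d,\frac2d\Big).
\end{equation}
Near the boundary a ball looks like a half-space, and the exit from a half-space is a one-dimensional problem which, for an isotropic process, does not depend on the direction. It was conjectured in \cite{Summary} that the geometric mean is the right order for every isotropic process which is not compound Poisson. We prove this.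

\begin{theorem}\label{thm:main}
Let $d\ge1$. There are constants $0<c_1(d)\le c_2(d)<\infty$ such that for every nonzero isotropic L\'evy process $X$ in $\mathbb{R}^d$ which is not compound Poisson,
\[
\frac{c_1(d)}{\sqrt{h(r-|x|)h(r)}}\le\mathbb{E}^x\tau_{B_r}\le\frac{c_2(d)}{\sqrt{h(r-|x|)h(r)}},\qquad r>0,\ |x|<r.
\]
\end{theorem}

By \eqref{eq:bm}, necessarily $c_1(d)\le1/d$, so the constants cannot be absolute. The point of the theorem is its uniformity. The L\'evy measure may be any rotation invariant one, for instance a sum of multiples of uniform measures on a lacunary sequence of spheres; no density, monotonicity or scaling is available.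

Section~\ref{sec:model} proves the upper bound and explains the method for the lower bound on Brownian motion. Sections~\ref{sec:V} and~\ref{sec:walk} build the two tools, the renewal function and the transformed walk on spheres, and Section~\ref{sec:lower} proves the lower bound. Section~\ref{sec:more} contains complements that are not needed for Theorem~\ref{thm:main}: compound Poisson processes, convex domains, and an example showing that isotropy cannot be dropped.

\medskip\noindent\textbf{Conventions.} For $d=1$ Theorem~\ref{thm:main} is \eqref{eq:interval}, so in Sections~\ref{sec:walk} and~\ref{sec:lower} we take $d\ge2$. The letter $C$ denotes a positive constant depending only on $d$, which may change from place to place. We write $y=(y_1,y')\in\mathbb{R}\times\mathbb{R}^{d-1}$, $X=(X^1,X')$, and $e_1=(1,0,\dots,0)$. Throughout, $\Theta$ is a random vector uniform on the unit sphere of $\mathbb{R}^d$ and $\xi$ is its first coordinate. Stopping times refer to the usual right-continuous completed filtration $(\mathcal{F}_t)$, and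 $\theta_t$ is the shift on paths. The strong Markov property reads: for a finite stopping time $\sigma$, the process $X_{\sigma+\cdot}-X_\sigma$ is independent of $\mathcal{F}_\sigma$ and has law $\mathbb{P}^0$. By right-continuity, if $D$ is open and $X_0\in D$, then $\tau_D>0$, and $X_{\tau_D}\notin D$ when $\tau_D<\infty$.

\section{Projection on a line, and the method for Brownian motion}\label{sec:model}

\begin{lemma}\label{lem:proj}
Let $d\ge1$ and let $X$ be a nonzero isotropic L\'evy process in $\mathbb{R}^d$. For a unit vector $e$, the process $X\cdot e$ is a nonzero symmetric L\'evy process in $\mathbb{R}$ whose law under $\mathbb{P}^0$ does not depend on $e$, and its Pruitt function $h_1$ satisfies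
\begin{equation}\label{eq:h1}
h/d\le h_1\le h.
\end{equation}
If $X$ is not compound Poisson, neither is $X\cdot e$.
\end{lemma}

\begin{proof}
By isotropy the law does not depend on $e$, so take $e=e_1$. Since the pair $(A,\nu)$ is determined by the law of $X$, it is invariant under orthogonal maps: $A=gI$ with $g=\|A\|$, and $\int f\,d\nu=\int\mathbb{E}f(|y|\Theta)\,\nu(dy)$ for $f\ge0$. The process $X^1$ has Gaussian variance $g$, and its L\'evy measure is the image under $y\mapsto y_1$ of $\nu$ restricted to $\{y_1\ne0\}$. Hence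
\[
h_1(r)=\frac{g}{r^2}+\int\min\Big(1,\frac{y_1^2}{r^2}\Big)\nu(dy)=\frac{g}{r^2}+\int\mathbb{E}\min\Big(1,\frac{|y|^2\xi^2}{r^2}\Big)\nu(dy).
\]
Since $\xi^2\le1$, we have $\xi^2\min(1,t)\le\min(1,t\xi^2)\le\min(1,t)$ for $t\ge0$, and $\mathbb{E}\xi^2=1/d$ because the $d$ squared coordinates of $\Theta$ have equal means and sum $1$. This gives \eqref{eq:h1}. In particular $h_1>0$, and $h_1(0+)=\infty$ exactly when $h(0+)=\infty$.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]
Write $x=|x|e$ with $|e|=1$. As long as $X\in B_r$ we have $|X\cdot e|<r$, so $\tau_{B_r}$ is at most the exit time from $(-r,r)$ of the process $X\cdot e$, which starts at $|x|$. By Lemma~\ref{lem:proj} and \eqref{eq:interval},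
\[
\mathbb{E}^x\tau_{B_r}\le\frac{C_*}{\sqrt{h_1(r-|x|)h_1(r)}}\le\frac{C_*\,d}{\sqrt{h(r-|x|)h(r)}}.\qedhere
\]
\end{proof}

The lower bound cannot be obtained in this way, since no slab fits inside a ball. One has to show that the curvature of the sphere costs only a constant factor. Let $d\ge2$, place the ball so that it touches the hyperplane $\{y_1=0\}$ at the origin, and fix a small $\gamma>0$:
\[
B=B(re_1,r),\qquad x=\delta e_1,\qquad S=\{y:0<y_1<\gamma r\},\qquad \delta<\gamma r/2.
\]
The mean exit time from the thin slab $S$ is known from \eqref{eq:interval}. Put $T=\tau_B\wedge\tau_S$. On $\{T<\tau_S\}$ we have $\tau_S=T+\tau_S\circ\theta_T$, so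
\begin{equation}\label{eq:subtract}
\mathbb{E}^x\tau_B\ge\mathbb{E}^xT=\mathbb{E}^x\tau_S-\mathbb{E}^x\big[\mathbb{E}^{X_T}\tau_S;\,T<\tau_S\big],
\end{equation}
and the task is to show that the subtracted term is a small fraction of $\mathbb{E}^x\tau_S$.

\begin{example}\label{ex:bm}
Let $X$ be standard Brownian motion and $\gamma\le1$. The martingale $X^1_t(\gamma r-X^1_t)+t$ gives $\mathbb{E}^y\tau_S=y_1(\gamma r-y_1)$ for $y\in S$. Thus $\mathbb{E}^y\tau_S\le\gamma r y_1$ and $\frac12\gamma r\delta\le\mathbb{E}^x\tau_S\le\gamma r\delta$, and \eqref{eq:subtract} becomes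
\[
\mathbb{E}^x\tau_B\ge\gamma r\delta\Big(\frac12-\frac{1}{\delta}\,\mathbb{E}^x\big[X^1_T;\,T<\tau_S\big]\Big).
\]
On $\{T<\tau_S\}$ the point $X_T$ lies on the sphere $\partial B$ at height less than $r$, so $|X'_T|^2=X^1_T(2r-X^1_T)\ge rX^1_T$. The martingale $|X'_t|^2-(d-1)t$, with $X'$ bounded up to time $T$, gives $\mathbb{E}^x|X'_T|^2=(d-1)\mathbb{E}^xT\le(d-1)\gamma r\delta$. Hence
\[
\frac1\delta\,\mathbb{E}^x\big[X^1_T;\,T<\tau_S\big]\le\frac{\mathbb{E}^x|X_T'|^2}{r\delta}\le(d-1)\gamma .
\]
The choice $\gamma=\frac1{4(d-1)}$ yields $\mathbb{E}^x\tau_B\ge\frac{r\delta}{16(d-1)}$, to be compared with the exact value $\delta(2r-\delta)/d$.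
\end{example}

Two features of this computation survive in general. First, $\mathbb{E}^y\tau_S$ is bounded by a multiple of the function $y_1$, which is harmonic in the half-space, and $\mathbb{E}^xX^1_T=\delta$. So the weight $X^1_T/\delta$ defines a new probability, under which the paths that leave $S$ through the bottom have weight zero, and the error term is the new probability of the event $\{T<\tau_S\}$. Second, this event forces the path to be low and far to the side: $|X_T'|\ge\sqrt{rX^1_T}$, where the right side is much larger than $X_T^1$ because $X_T^1<\gamma r$. Under the new probability the path moves away from the hyperplane, and such a position is unlikely.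

The rest does not survive. The function $y_1$ has to be replaced by a function $V(y_1)$ harmonic for $X$ in the half-space and comparable to $h(y_1)^{-1/2}$; this is the renewal function of Section~\ref{sec:V}. More seriously, $|X'|^2$ need not be integrable, and $X^1$ and $X'$ are not independent, since they jump together. What isotropy does give is that the displacement at the exit from a ball centered at the starting point has a uniform direction, independent of its length. We therefore observe $X$ only at successive exit times from such balls. This is the walk on spheres of Section~\ref{sec:walk}, and every estimate there holds conditionally on the lengths of the steps, about which we know almost nothing.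

\section{The renewal function}\label{sec:V}

In this section $Z$ is a nonzero symmetric L\'evy process in $\mathbb{R}$ which is not compound Poisson, with Gaussian variance $g$, L\'evy measure $\nu_1$ and Pruitt function $h_1$. We write $P^x,E^x$ for its law and expectation, $P=P^0$, $E=E^0$, and $\rho_0=\inf\{t>0:Z_t\le0\}$.

\begin{proposition}\label{prop:V}
There are an absolute constant $b\ge1$ and a function $V\colon\mathbb{R}\to[0,\infty)$ such that:
\begin{itemize}
\item[(V1)] $V$ is continuous and nondecreasing, $V=0$ on $(-\infty,0]$ and $V>0$ on $(0,\infty)$;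
\item[(V2)] $V(x+y)\le V(x)+V(y)$ for $x,y>0$; in particular $V(2x)\le2V(x)$;
\item[(V3)] $b^{-1}h_1(x)^{-1/2}\le V(x)\le b\,h_1(x)^{-1/2}$ for $x>0$;
\item[(V4)] $E^x[V(Z_t);\,t<\rho_0]=V(x)$ for $x>0$ and $t\ge0$.
\end{itemize}
\end{proposition}

The later sections use only these four properties. The function $V$ will appear as the limit of the survival probability $P^x(\rho_0>\mathbf{e}_q)$, divided by $\sqrt q$, when the rate $q$ of the independent exponential time $\mathbf{e}_q$ tends to $0$; this explains (V4). To control the limit we need the law of the supremum $\overline Z_t=\sup_{s\le t}Z_s$ at time $\mathbf{e}_q$, which the Wiener--Hopf factorization provides.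

\subsection*{The characteristic exponent}
Let $\psi(u)=\frac12gu^2+\int(1-\cos(uy))\,\nu_1(dy)$, so that $Ee^{iuZ_t}=e^{-t\psi(u)}$, and let $\psi^*(u)=\sup_{|v|\le u}\psi(v)$. We claim that
\begin{equation}\label{eq:psi}
\tfrac17h_1(x)\le\psi^*(1/x)\le2h_1(x),\qquad x>0.
\end{equation}
The upper bound follows from $1-\cos w\le2\min(1,w^2)$. For the lower bound we use
\begin{equation}\label{eq:sinc}
x\int_0^{1/x}\big(1-\cos(vy)\big)\,dv=1-\frac{\sin(y/x)}{y/x}\ge\frac17\min\Big(1,\frac{y^2}{x^2}\Big).
\end{equation}
Indeed, for $|w|\le1$ we have $1-\frac{\sin w}w\ge w^2(\frac16-\frac1{120})\ge\frac17w^2$; on $[1,\pi]$ the function $\frac{\sin w}{w}$ is decreasing, hence at most $\sin1<\frac67$; and for $w\ge\pi$ it is at most $1/\pi$. Integrating \eqref{eq:sinc} against $\nu_1$,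
\[
\psi^*(1/x)\ge x\int_0^{1/x}\psi(v)\,dv\ge\frac{g}{6x^2}+\frac17\int\min\Big(1,\frac{y^2}{x^2}\Big)\nu_1(dy)\ge\frac17h_1(x).
\]
Since $h_1(0+)=\infty$, the function $\psi$ is unbounded.

\subsection*{The ladder process}
Since $g>0$ or $\nu_1$ is infinite, the law of $Z_t$ has no atoms for $t>0$ \cite[Theorem~27.4]{Sato}. By symmetry, $P(Z_t>0)=P(Z_t\ge0)=\frac12$. Hence $P(Z_{1/n}>0\text{ infinitely often})\ge\frac12$, and by Blumenthal's $0$--$1$ law $Z$ enters $(0,\infty)$ immediately, almost surely. We recall what fluctuation theory says in this situation \cite[Chapter~VI]{Bertoin}. There is a local time $L$ at $0$ of the reflected process $\overline Z-Z$, unique up to a constant factor; it is a clock that runs only when $Z$ is at its maximum. With $L^{-1}$ its right-continuous inverse and $H_s=\overline Z_{L^{-1}_s}$, the pair $(L^{-1},H)$ of ladder time and ladder height is a two-dimensional subordinator, possibly killed, and $E\exp(-qL^{-1}_s-\lambda H_s)=e^{-s\kappa(q,\lambda)}$, where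
\begin{equation}\label{eq:kappa}
\kappa(q,\lambda)=\kappa(0,0)+\beta_0q+\beta\lambda+\iint\big(1-e^{-qs-\lambda y}\big)\,\Lambda(ds,dy)
\end{equation}
with $\beta_0,\beta\ge0$, killing rate $\kappa(0,0)\ge0$ and $\iint\min(1,s+y)\,d\Lambda<\infty$. We normalize $L$ by $\kappa(1,0)=1$. Then, for $q>0$ and $\lambda\ge0$:
\begin{itemize}
\item[(a)] (Fristedt's formula, at $\lambda=0$) $\kappa(q,0)=\exp\int_0^\infty(e^{-t}-e^{-qt})P(Z_t\ge0)\,t^{-1}dt$;
\item[(b)] $E\exp(-\lambda\overline Z_{\mathbf{e}_q})=\kappa(q,0)/\kappa(q,\lambda)$;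
\item[(c)] $\overline Z_{\mathbf{e}_q}$ and $Z_{\mathbf{e}_q}-\overline Z_{\mathbf{e}_q}$ are independent, and the latter has the law of $\inf_{s\le\mathbf{e}_q}Z_s$.
\end{itemize}

Symmetry makes these formulas explicit. By (a) and Frullani's integral $\int_0^\infty(e^{-t}-e^{-qt})t^{-1}dt=\log q$, we get $\kappa(q,0)=\sqrt q$. Letting $q\downarrow0$ gives $\kappa(0,0)=0$: there is no killing. Since $|1-e^{-w}|\le\min(2,|w|)$ for $\Re w\ge0$, formula \eqref{eq:kappa} defines a function of $\lambda$ analytic in $\Re\lambda>0$ and continuous in $\Re\lambda\ge0$. The same is true of the left side of (b), so the identity $\kappa(q,\lambda)E\exp(-\lambda\overline Z_{\mathbf{e}_q})=\sqrt q$ holds for $\Re\lambda\ge0$. By (c) and symmetry, $Z_{\mathbf{e}_q}$ is the difference of two independent copies of $\overline Z_{\mathbf{e}_q}$. Therefore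
\[
\frac{q}{q+\psi(u)}=Ee^{iuZ_{\mathbf{e}_q}}=\big|E\exp(iu\overline Z_{\mathbf{e}_q})\big|^2=\frac{q}{|\kappa(q,-iu)|^2},
\]
that is, $|\kappa(q,-iu)|^2=q+\psi(u)$. Let
\[
\varphi(\lambda)=\kappa(0,\lambda)=\beta\lambda+\int_{(0,\infty)}(1-e^{-\lambda y})\,\Pi(dy)
\]
be the Laplace exponent of $H$; here $\Pi$ is the second marginal of $\Lambda$ on $(0,\infty)$. For $q\le1$ the integrand in \eqref{eq:kappa} is bounded by $\min(2,s+|\lambda|y)$, so $\kappa(q,\lambda)\to\varphi(\lambda)$ as $q\downarrow0$ for $\Re\lambda\ge0$, and $\psi(u)=|\varphi(-iu)|^2$. Also $\kappa(q,\lambda)\ge\varphi(\lambda)$ for $q,\lambda>0$, term by term in \eqref{eq:kappa}. By concavity $\min(1,t)\le\frac{e}{e-1}(1-e^{-t})$, so for $u>0$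
\[
|\varphi(-iu)|\le\beta u+2\int\min(1,uy)\,\Pi(dy)\le\frac{2e}{e-1}\varphi(u)\le4\varphi(u).
\]
As $\varphi$ is nondecreasing on $(0,\infty)$ and $\psi$ is even,
\begin{equation}\label{eq:psiphi}
\psi^*(u)\le16\,\varphi(u)^2,\qquad u>0.
\end{equation}
In particular $\varphi$ is positive and unbounded. Hence $\beta>0$ or $\Pi$ is infinite; in the second case $H$ jumps in every time interval. In both cases $H$ is strictly increasing.

\begin{proof}[Proof of Proposition~\ref{prop:V}]
Let $V(dy)$ be the measure on $[0,\infty)$ that gives to a set $F$ the mass $E\int_0^\infty1_{\{H_s\in F\}}ds$. Put $V(x)=V([0,x])=\int_0^\infty P(H_s\le x)\,ds$ for $x>0$ and $V(x)=0$ for $x\le0$. Then $\int e^{-\lambda y}V(dy)=\int_0^\infty e^{-s\varphi(\lambda)}ds=1/\varphi(\lambda)$. (For standard Brownian motion $H$ is continuous, so $\varphi(\lambda)=\beta\lambda$ with $\beta^2u^2=\psi(u)=u^2/2$, and $V(x)=\sqrt2\,x$.)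

\emph{Properties (V1) and (V2).} We have $V(x)\le e\int_{[0,x]}e^{-y/x}V(dy)\le e/\varphi(1/x)<\infty$. Since $H$ is strictly increasing, it takes a given value at most once, so $V(dy)$ has no atoms in $[0,\infty)$ and $V$ is continuous on $\mathbb{R}$. Let $\eta_x=\inf\{s:H_s>x\}$; then $V(x)=E\eta_x$ and $H_{\eta_x}\ge x$. So $\eta_{x+y}\le\eta_x+\eta'_y$, where $\eta'_y$ is the passage time above $y$ of $H_{\eta_x+\cdot}-H_{\eta_x}$, a copy of $H$. This gives (V2). Consequently $V(x)\le\lceil\lambda x\rceil V(1/\lambda)\le(1+\lambda x)V(1/\lambda)$, and $1/\varphi(\lambda)=\lambda\int_0^\infty e^{-\lambda x}V(x)\,dx\le2V(1/\lambda)$. Altogether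
\begin{equation}\label{eq:Vphi}
\frac{1}{2\varphi(1/x)}\le V(x)\le\frac{e}{\varphi(1/x)},\qquad x>0,
\end{equation}
and $V>0$ on $(0,\infty)$.

\emph{Property (V3).} By \eqref{eq:Vphi}, \eqref{eq:psiphi} and \eqref{eq:psi}, $V(x)\le4e/\sqrt{\psi^*(1/x)}\le4e\sqrt7\,h_1(x)^{-1/2}$. For the lower bound we estimate the supremum in two ways. On the one hand, by (b) and \eqref{eq:Vphi}, for all $q,x>0$,
\begin{equation}\label{eq:sup}
P(\overline Z_{\mathbf{e}_q}\le x)\le e\,E\exp(-\overline Z_{\mathbf{e}_q}/x)=\frac{e\sqrt q}{\kappa(q,1/x)}\le\frac{e\sqrt q}{\varphi(1/x)}\le2e\sqrt q\,V(x).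
\end{equation}
On the other hand, L\'evy's inequality $P(\overline Z_t>x)\le2P(Z_t>x)$ holds: along a finite grid of $[0,t]$, after the first grid point where $Z>x$, the remaining increment is nonnegative with probability at least $\frac12$; then refine the grid. By symmetry $2P(Z_t>x)=P(|Z_t|>x)$, and by \eqref{eq:sinc} with $y=Z_t$ and by \eqref{eq:psi},
\[
P(|Z_t|>x)\le7x\int_0^{1/x}\big(1-e^{-t\psi(v)}\big)\,dv\le7t\,\psi^*(1/x)\le14\,t\,h_1(x).
\]
For $t=1/(28h_1(x))$ this gives $P(\overline Z_t\le x)\ge\frac12$. With $q=1/t$,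
\[
\tfrac12(1-e^{-1})\le P(\mathbf{e}_q\le t)\,P(\overline Z_t\le x)\le P(\overline Z_{\mathbf{e}_q}\le x)\le2e\,t^{-1/2}V(x),
\]
so $V(x)\ge\frac{1-e^{-1}}{4e\sqrt{28}}\,h_1(x)^{-1/2}$.

\emph{Property (V4).} The measure $\mu_q=q^{-1/2}P(\overline Z_{\mathbf{e}_q}\in\cdot\,)$ has Laplace transform $1/\kappa(q,\lambda)$, which tends to $1/\varphi(\lambda)$ as $q\downarrow0$ for every $\lambda>0$. The extended continuity theorem for Laplace transforms states that if the transforms of measures $\mu_q$ on $[0,\infty)$ converge on $(0,\infty)$ to the finite transform of a measure $\mu$, then $\mu_q([0,x])\to\mu([0,x])$ whenever $\mu(\{x\})=0$. Hence $\mu_q([0,x])\to V(x)$ for all $x>0$; since $\mu_q([0,x'])\le\mu_q([0,x))$ for $x'<x$ and $V$ is continuous, also $\mu_q([0,x))\to V(x)$. By symmetry, $\rho_0$ under $P^x$ has the law of $\inf\{t>0:Z_t\ge x\}$ under $P$. This time exceeds $\mathbf{e}_q$ if $\overline Z_{\mathbf{e}_q}<x$ (by right-continuity at $\mathbf{e}_q$), and only if $\overline Z_{\mathbf{e}_q}\le x$. Therefore $f_q(x)=q^{-1/2}P^x(\rho_0>\mathbf{e}_q)$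 satisfies $f_q(x)\to V(x)$, and $f_q\le2eV$ on $(0,\infty)$ by \eqref{eq:sup}. By the Markov property at time $t$ and the lack of memory of $\mathbf{e}_q$,
\[
f_q(x)=q^{-1/2}P^x(\rho_0>\mathbf{e}_q,\ \mathbf{e}_q\le t)+e^{-qt}E^x\big[f_q(Z_t);\,t<\rho_0\big],
\]
and the first term on the right is at most $q^{-1/2}(1-e^{-qt})\le t\sqrt q$. Let $q\downarrow0$. Fatou's lemma gives $E^x[V(Z_t);t<\rho_0]\le V(x)<\infty$; then dominated convergence, with majorant $2eV(Z_t)1_{\{t<\rho_0\}}$, gives equality.
\end{proof}

The assumption that $Z$ is not compound Poisson entered twice: through $P(Z_t=0)=0$, which gave $\kappa(q,0)=\sqrt q$, and through the unboundedness of $\psi$, which made $V$ continuous. For a compound Poisson process (V1) and (V3) are incompatible, since $h_1(0+)<\infty$ would force $V(0+)>0$.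

\section{The walk on spheres and its $V$-transform}\label{sec:walk}

From now until the end of Section~\ref{sec:lower}, $d\ge2$ and $X$ is a nonzero isotropic process which is not compound Poisson. By Lemma~\ref{lem:proj}, Proposition~\ref{prop:V} applies to $Z=X^1$; let $V$ be the resulting function. Let $\mathbb{H}=\{y\in\mathbb{R}^d:y_1>0\}$; we call $y_1$ the height of $y$.

\subsection*{The walk}
Put $\sigma_0=0$. If $X_{\sigma_n}\in\mathbb{H}$, let
\[
\sigma_{n+1}=\inf\{t>\sigma_n:|X_t-X_{\sigma_n}|\ge X^1_{\sigma_n}/2\}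
\]
be the exit time from the ball centered at the current position with radius half the current height; otherwise let $\sigma_{n+1}=\sigma_n$. By \eqref{eq:pruitt} and the strong Markov property, all $\sigma_n$ are finite stopping times. Put
\[
Y_n=X_{\sigma_n},\qquad U_n=Y_n^1,\qquad R_n=|Y_n-Y_{n-1}|,\qquad\mathcal{G}_n=\sigma(Y_0,\dots,Y_n).
\]
Under $\mathbb{P}^y$ the sequence $(Y_n)$ is a Markov chain, frozen once it leaves $\mathbb{H}$. On $\{Y_{n-1}\in\mathbb{H}\}$ we have
\begin{equation}\label{eq:Rlower}
R_n\ge U_{n-1}/2>0,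
\end{equation}
and we write $Y_n=Y_{n-1}+R_n\Theta_n$ with $|\Theta_n|=1$, and $\xi_n=\Theta_n^1$, so that $U_n=U_{n-1}+R_n\xi_n$. Let $\mathcal{R}_n=\sigma(\mathcal{G}_{n-1},R_n)$ be the information available when the length of the $n$-th step is known but its direction is not. Applying an orthogonal map to a path from $0$ does not change its exit time from a ball centered at $0$ and applies the same map to the exit position. So the exit position has a law invariant under orthogonal maps, and by the strong Markov property, on $\{Y_{n-1}\in\mathbb{H}\}$, \emph{the direction $\Theta_n$ is uniform on the sphere given $\mathcal{R}_n$}. This is the only use of isotropy in this section.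

\begin{lemma}\label{lem:onestep}
For $y\in\mathbb{H}$ and $a\ge0$ we have $\mathbb{E}^yV(U_1-a)\ge V(y_1-a)$, with equality if $a=0$.
\end{lemma}

\begin{proof}
If $y_1\le a$ the right side is $0$. Let $y_1>a$, $\rho_a=\inf\{t>0:X^1_t\le a\}$ and $M_t=V(X^1_t-a)1_{\{t<\rho_a\}}$. By (V4) applied to $X^1-a$ and the Markov property, $M$ is a martingale under $\mathbb{P}^y$, and it is right-continuous because $V$ is continuous. Optional stopping at the bounded time $\sigma_1\wedge t$ gives
\[
V(y_1-a)=\mathbb{E}^y[M_{\sigma_1};\,\sigma_1\le t]+\mathbb{E}^y[M_t;\,t<\sigma_1].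
\]
Before $\sigma_1$ the height is less than $\frac32y_1$, so the last term is at most $V(\frac32y_1)\mathbb{P}^y(\sigma_1>t)\to0$ as $t\to\infty$. Thus $V(y_1-a)=\mathbb{E}^yM_{\sigma_1}\le\mathbb{E}^yV(U_1-a)$. Let $a=0$. On $[0,\sigma_1)$ the process stays in $B(y,y_1/2)\subset\mathbb{H}$. If $U_1>0$, then $\sigma_1<\rho_0$ by right-continuity and $M_{\sigma_1}=V(U_1)$; if $U_1\le0$, both are $0$.
\end{proof}

\subsection*{The transform}
By the case $a=0$, and since $V(z_1)=0$ off $\mathbb{H}$, the kernel $\frac{V(z_1)}{V(y_1)}\mathbb{P}^y(Y_1\in dz)$ is a probability kernel on $\mathbb{H}$. Let $Q^y$ be the law of the Markov chain on $\mathbb{H}$ with this kernel started at $y$; we keep the names $Y_n,U_n,R_n,\Theta_n,\xi_n$ for its coordinates, and \eqref{eq:Rlower} holds for all $n$, $Q^y$-almost surely. The product of the weights telescopes, and $V(U_n)=0$ if the original walk has left $\mathbb{H}$ by time $n$; so $Q^y(E)=\mathbb{E}^y[V(U_n);E]/V(y_1)$ for $E\in\mathcal{G}_n$. Summing over the values of a bounded stopping time $m$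 of $(\mathcal{G}_n)$, we get
\begin{equation}\label{eq:Q}
\mathbb{E}^y\big[V(U_m);\,E\big]=V(y_1)\,Q^y(E),\qquad E\in\mathcal{G}_m.
\end{equation}
Under $Q^y$, given $\mathcal{R}_n$ with $U_{n-1}=u$ and $R_n=R$, the direction $\Theta_n$ has the density
\begin{equation}\label{eq:density}
\vartheta\mapsto\frac{V(u+R\vartheta_1)}{\mathbb{E}V(u+R\xi)}
\end{equation}
with respect to the uniform law. For Brownian motion, $R_n=U_{n-1}/2$ exactly, $V$ is linear and the density is $1+\vartheta_1/2$. In general it is a nondecreasing function of $\vartheta_1$: the transform tilts each step upward. In the estimates below the starting point $y\in\mathbb{H}$ is arbitrary, and we write $Q=Q^y$. Put $p=\mathbb{P}(\xi\ge\frac12)>0$.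

\begin{lemma}[Upward steps]\label{lem:up}
$Q(\xi_n\ge\frac12\mid\mathcal{R}_n)\ge p$. If $\xi_n\ge\frac12$, then $U_n\ge\frac54U_{n-1}$ and $U_n\ge\frac12R_n$. For all $n,k\ge1$, $Q(\xi_n,\dots,\xi_{n+k-1}\ge\frac12\mid\mathcal{R}_n)\ge p^k$.
\end{lemma}

\begin{proof}
The density \eqref{eq:density} is $w(\xi)$ with $w$ nondecreasing and $\mathbb{E}w(\xi)=1$. Then $\mathbb{E}[w(\xi)\mid\xi\ge\frac12]\ge w(\frac12)\ge\mathbb{E}[w(\xi)\mid\xi<\frac12]$, and $1$ is a weighted mean of these two conditional expectations, so the first is at least $1$. If $\xi_n\ge\frac12$, then $U_n\ge U_{n-1}+\frac12R_n$, and \eqref{eq:Rlower} gives the two inequalities. The last claim follows by conditioning successively on $\mathcal{R}_{n+k-1},\dots,\mathcal{R}_n$.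
\end{proof}

\begin{lemma}[Descent to a level]\label{lem:down}
For $a>0$, $\;Q^y(U_n\le a\text{ for some }n\ge0)\le1-V(y_1-a)/V(y_1)$.
\end{lemma}

\begin{proof}
Let $J_n=V(U_n-a)/V(U_n)\in[0,1]$. By Lemma~\ref{lem:onestep}, for $z\in\mathbb{H}$,
\[
\mathbb{E}_{Q^z}J_1=\frac{\mathbb{E}^z[V(U_1-a);\,U_1>0]}{V(z_1)}=\frac{\mathbb{E}^zV(U_1-a)}{V(z_1)}\ge\frac{V(z_1-a)}{V(z_1)},
\]
so $J$ is a submartingale under $Q^y$. Let $n_a=\min\{n:U_n\le a\}$. Since $J_{n_a}=0$ and $J\le1$, optional stopping gives $J_0\le\mathbb{E}_QJ_{n_a\wedge m}\le Q(n_a>m)$ for every $m$. Let $m\to\infty$.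
\end{proof}

For Brownian motion the bound is $\min(1,a/y_1)$. In general (V2) shows that it is at most $\frac12$ when $y_1\ge2a$, since then $V(y_1-a)\ge V(y_1/2)\ge\frac12V(y_1)$. This is enough to show that the walk leaves each scale for good after a bounded number of steps, which is our substitute for the second moment of $X'$ in Example~\ref{ex:bm}: many short steps cannot carry the walk far.

\begin{lemma}[Short steps]\label{lem:short}
For $s>0$, let $L_s$ be the number of $n\ge1$ with $R_n\in[s,2s)$. Then $\mathbb{E}_QL_s\le C$. Moreover, for $s,\ell>0$,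
\[
Q\Big(\sum_{n\ge1}R_n1_{\{R_n<s\}}\ge\ell\Big)\le\frac{Cs}{\ell}.
\]
\end{lemma}

\begin{proof}
Work on $\{R_n\in[s,2s)\}\in\mathcal{R}_n$. By Lemma~\ref{lem:up}, with conditional probability at least $p^{14}$ we have $\xi_n,\dots,\xi_{n+13}\ge\frac12$, and then $U_{n+13}\ge\frac s2(\frac54)^{13}\ge8s$, because $(\frac54)^{13}>16$. By the Markov property at time $n+13$ and Lemma~\ref{lem:down} with $a=4s$, with further conditional probability at least $\frac12$ all heights $U_j$, $j\ge n+13$, exceed $4s$. Then $R_j>2s$ for $j\ge n+14$ by \eqref{eq:Rlower}. Thus, given $\mathcal{R}_n$, with probability at least $p_0=p^{14}/2$ at most $13$ steps after the $n$-th have length in $[s,2s)$. Let $n_j$ be the index of the $j$-th step with length in $[s,2s)$. Since $\{n_j=n\}\in\mathcal{R}_n$, we get $Q(n_{j+14}<\infty)\le(1-p_0)Q(n_j<\infty)$, and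
\[
\mathbb{E}_QL_s=\sum_{j\ge1}Q(n_j<\infty)\le14\sum_{i\ge0}(1-p_0)^i=\frac{14}{p_0}.
\]
Every length in $(0,s)$ lies in one interval $[2^{-i}s,2^{1-i}s)$, $i\ge1$, so $\sum_nR_n1_{\{R_n<s\}}\le\sum_{i\ge1}2^{1-i}s\,L_{2^{-i}s}$ has expectation at most $28s/p_0$. Markov's inequality concludes.
\end{proof}

It remains to treat a long step. We want to show that after a step of length $R$ the walk is unlikely ever to be below a level $a\ll R$, with a bound that tends to $0$ with $a/R$ uniformly in the process. Lemma~\ref{lem:down} alone does not give this. Pointwise, (V2) bounds $V(z)-V(z-a)$ only by $V(a)$, and by (V3) the ratio $V(a)/V(z)$ is of order $(a/z)^{\alpha/2}$ when $h(r)=h(1)r^{-\alpha}$, with $\alpha$ as small as one likes. But a monotone function has small increments \emph{on average}, and the random direction of the long step performs the averaging: for $d\ge2$ the new height $u+R\xi$ has a density.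

\begin{lemma}[Averaging over the direction]\label{lem:average}
For $u,R,a>0$,
\[
\mathbb{E}\big[V(u+R\xi)-V(u+R\xi-a)\big]\le C\,(a/R)^{1/2}\,\mathbb{E}V(u+R\xi).
\]
\end{lemma}

\begin{proof}
If $a\ge R$ the inequality holds with $C=1$. Let $\eta=a/R<1$, $\zeta=u+R$ and $\Delta(z)=V(z)-V(z-a)$; then $0\le\Delta\le V$, and $\Delta=0$ on $(-\infty,0]$. The density of $\xi$ on $(-1,1)$ is $c_d(1-t^2)^{(d-3)/2}$. Since $d\ge2$, it is at most $c_d(1-t^2)^{-1/2}\le c_d(1-|t|)^{-1/2}$. Hence $\mathbb{P}(|\xi|>1-\eta)\le4c_d\sqrt\eta$, and the density is at most $c_d\eta^{-1/2}$ on $\{|t|\le1-\eta\}$. As $u+R\xi\le\zeta$,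
\[
\mathbb{E}\Delta(u+R\xi)\le4c_d\sqrt\eta\,V(\zeta)+\frac{c_d\eta^{-1/2}}{R}\int_{-\infty}^\zeta\Delta(z)\,dz .
\]
The integral telescopes: $\int_{-\infty}^\zeta\Delta=\int_{\zeta-a}^\zeta V\le aV(\zeta)$. So $\mathbb{E}\Delta(u+R\xi)\le5c_d\sqrt\eta\,V(\zeta)$. Finally, by (V2), $\mathbb{E}V(u+R\xi)\ge pV(u+R/2)\ge pV(\zeta/2)\ge\frac p2V(\zeta)$.
\end{proof}

\begin{lemma}[After a long step]\label{lem:long}
Let $s,a>0$ and $T=\min\{n\ge1:R_n\ge s\}$. Then
\[
Q\big(T<\infty\text{ and }U_n\le a\text{ for some }n\ge T\big)\le C\,(a/s)^{1/2}.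
\]
\end{lemma}

\begin{proof}
By the Markov property at time $n$ on $\{T=n\}$ and Lemma~\ref{lem:down}, the probability is at most
\[
\sum_{n\ge1}\mathbb{E}_Q\Big[1_{\{T=n\}}\Big(1-\frac{V(U_n-a)}{V(U_n)}\Big)\Big].
\]
Now $\{T=n\}\in\mathcal{R}_n$, and by \eqref{eq:density} the conditional expectation of the bracket given $\mathcal{R}_n$ equals $\mathbb{E}[V(u+R\xi)-V(u+R\xi-a)]/\mathbb{E}V(u+R\xi)$ at $u=U_{n-1}$, $R=R_n$. On $\{T=n\}$ we have $R_n\ge s$, so this is at most $C(a/s)^{1/2}$ by Lemma~\ref{lem:average}. The events $\{T=n\}$ are disjoint.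
\end{proof}

\section{The lower bound}\label{sec:lower}

By isotropy and translation we may take $B=B(re_1,r)$ and $x=\delta e_1$ with $\delta\in(0,r]$, the distance from $x$ to $\partial B$. We have to bound $\mathbb{E}^x\tau_B\sqrt{h(\delta)h(r)}$ from below. Let $\gamma\in(0,\frac14]$; it will be chosen at the end, depending only on $d$. By \eqref{eq:hscale},
\begin{equation}\label{eq:gamma}
h(\gamma r/2)\le4\gamma^{-2}h(r).
\end{equation}

If $\delta\ge\gamma r/2$, Pruitt's estimate suffices: $h(\delta)\le h(\gamma r/2)\le4\gamma^{-2}h(r)$, so $\mathbb{E}^x\tau_B\ge\mathbb{E}^0\tau_{B_\delta}\ge c_0/h(\delta)\ge\frac12c_0\gamma/\sqrt{h(\delta)h(r)}$.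

Let now $\delta<\gamma r/2$. The walk observes $X$ only at the times $\sigma_n$, and $X$ could leave $B$ and return between two observations. We therefore stop the walk when it leaves a smaller set, from whose points the next ball lies in $B$. Let
\[
S=\{y:0<y_1<\gamma r\},\qquad G=\{y\in S:|y'|^2\le ry_1/2\}.
\]
The set $G$ is a truncated paraboloid tangent to $\partial B$ at the origin (Figure~\ref{fig:G}), and $x\in G$. If $y\in G$, then $y_1\le r/4$, so $|y'|^2\le\frac12ry_1\le ry_1-\frac34y_1^2$ and
\[
|y-re_1|^2=r^2-2ry_1+y_1^2+|y'|^2\le r^2-ry_1+\tfrac14y_1^2=(r-y_1/2)^2 .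
\]
Hence
\begin{equation}\label{eq:ballinB}
B(y,y_1/2)\subset B\qquad\text{for }y\in G.
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\fill[gray!25] (-1.414,1) parabola bend (0,0) (1.414,1) -- cycle;
\draw (-1.414,1) parabola bend (0,0) (1.414,1);
\draw (-3.3,0) -- (3.3,0) node[right] {$y_1=0$};
\draw[dashed] (-3.3,1) -- (3.3,1) node[right] {$y_1=\gamma r$};
\draw[thick] (0,4) ++(222:4) arc (222:318:4) node[above] {$\partial B$};
\fill (0,0.2) circle (0.025) node[above] {$x$};
\fill (1.05,0.7) circle (0.025) node[left] {$y$};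
\draw (1.05,0.7) circle (0.35);
\node at (-0.6,0.7) {$G$};
\end{tikzpicture}
\caption{The ball $B=B(re_1,r)$ near its lowest point, the slab $S=\{0<y_1<\gamma r\}$, and the truncated paraboloid $G=\{y\in S:|y'|^2\le ry_1/2\}$ (shaded), drawn for $\gamma=\frac14$. For $y\in G$ the ball $B(y,y_1/2)$ may stick out of $G$ but lies in $B$.}\label{fig:G}
\end{figure}

\begin{lemma}[The walk avoids $S\setminus G$]\label{lem:side}
$Q^x(Y_n\in S\setminus G\text{ for some }n)\le C\gamma^{1/8}$.
\end{lemma}

\begin{proof}
Suppose $Y_n\in S\setminus G$. Then $n\ge1$, $U_n<\gamma r$ and $0<U_n<2|Y_n'|^2/r$. Let $j\in\mathbb{Z}$ be such that $2^j\le|Y'_n|<2^{j+1}$. Since $Y_0'=0$,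
\[
U_n\le a_j:=\min\big(\gamma r,\,8\cdot4^j/r\big)\qquad\text{and}\qquad\sum_{k\le n}R_k\ge|Y_n'|\ge2^j .
\]
The ratio of height to lateral distance is $u_j=a_j2^{-j}=\min(\gamma r2^{-j},\,8r^{-1}2^j)$. With the real number $j_0$ defined by $4^{j_0}=\gamma r^2/8$, the two terms are $\sqrt{8\gamma}\,2^{j_0-j}$ and $\sqrt{8\gamma}\,2^{j-j_0}$, so
\[
u_j=\sqrt{8\gamma}\;2^{-|j-j_0|}.
\]
It is small at far scales because the slab is thin, and at near scales because $G$ is tangent to the hyperplane to second order. We separate short from long steps at the geometric mean $s_j=\sqrt{a_j2^j}=2^ju_j^{1/2}$ of the two lengths. Either $R_k<s_j$ for all $k\le n$, and then $\sum_kR_k1_{\{R_k<s_j\}}\ge2^j$; or $T=\min\{k:R_k\ge s_j\}\le n$, and then $U_n\le a_j$ with $n\ge T$. These two events depend on $j$ but not on $n$. By Lemmas~\ref{lem:short} and~\ref{lem:long} and a union bound over $j$, the probability in question is at most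
\[
C\sum_{j\in\mathbb{Z}}\Big(\frac{s_j}{2^j}+\Big(\frac{a_j}{s_j}\Big)^{1/2}\Big)=C\sum_{j\in\mathbb{Z}}\big(u_j^{1/2}+u_j^{1/4}\big).
\]
Since $\sum_{j\in\mathbb{Z}}2^{-q|j-j_0|}\le2/(1-2^{-q})$ for $q>0$, this is at most $C\gamma^{1/4}+C\gamma^{1/8}\le C\gamma^{1/8}$.
\end{proof}

Let $N=\min\{n:Y_n\notin G\}\ge1$. Under $\mathbb{P}^x$ the heights could in principle shrink to $0$ with the walk staying in $G$ forever. Under $Q^x$ this does not happen; only this qualitative fact is needed.

\begin{lemma}\label{lem:finite}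
$Q^x(N>n)\to0$ as $n\to\infty$.
\end{lemma}

\begin{proof}
On $\{N=\infty\}$ all heights lie in $(0,\gamma r)$. Fix $a\in(0,\delta)$ and an integer $K$ with $a(\frac54)^K\ge\gamma r$. Let $E_m=\{U_k\in(a,\gamma r)\text{ for all }k\le mK\}$. On $E_m$, if $\xi_k\ge\frac12$ for $mK<k\le(m+1)K$, then $U_{(m+1)K}>a(\frac54)^K\ge\gamma r$ and $E_{m+1}$ fails. By Lemma~\ref{lem:up}, $Q^x(E_{m+1})\le(1-p^K)Q^x(E_m)$, so $Q^x(\bigcap_mE_m)=0$. Hence almost surely on $\{N=\infty\}$ some height is at most $a$, and Lemma~\ref{lem:down} gives $Q^x(N=\infty)\le1-V(\delta-a)/V(\delta)$. This tends to $0$ as $a\downarrow0$, by continuity of $V$.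
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:main}]
It remains to treat $\delta<\rho:=\gamma r/2$. We follow \eqref{eq:subtract}, with $T$ replaced by $\sigma=\sigma_{n\wedge N}$, $n\ge1$; this is a finite stopping time because $\{n\wedge N=k\}\in\mathcal{F}_{\sigma_k}$. For $k<N$ we have $Y_k\in G$, and $X$ stays in $B(Y_k,U_k/2)\subset B$ on $[\sigma_k,\sigma_{k+1})$ by \eqref{eq:ballinB}. Hence $\tau_B\ge\sigma$. If $\tau_S>\sigma$, then $X_\sigma\in S$ and $\tau_S=\sigma+\tau_S\circ\theta_\sigma$; so in all cases $\tau_S\le\sigma+1_{\{X_\sigma\in S\}}\,\tau_S\circ\theta_\sigma$. By the strong Markov property,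
\begin{equation}\label{eq:final}
\mathbb{E}^x\tau_B\ge\mathbb{E}^x\sigma\ge\mathbb{E}^x\tau_S-\mathbb{E}^x\big[\mathbb{E}^{Y_{n\wedge N}}\tau_S;\,Y_{n\wedge N}\in S\big].
\end{equation}
Now $\tau_S$ is the exit time of $X^1$ from $(0,\gamma r)$, an interval of half-length $\rho$, and \eqref{eq:interval} applies to $X^1$. For $y\in S$ the distance from $y_1$ to the endpoints is $\min(y_1,\gamma r-y_1)\le y_1$; since $h_1$ is nonincreasing, \eqref{eq:interval} and (V3) give
\[
\mathbb{E}^y\tau_S\le\frac{C_*}{\sqrt{h_1(y_1)h_1(\rho)}}\le C_*b^2\,V(y_1)V(\rho).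
\]
For $x$ this distance is $\delta$, since $\delta<\rho$, and
\[
\mathbb{E}^x\tau_S\ge\frac{c_*}{\sqrt{h_1(\delta)h_1(\rho)}}\ge c_*b^{-2}\,V(\delta)V(\rho).
\]
By \eqref{eq:Q} with $m=n\wedge N$, the subtracted term in \eqref{eq:final} is at most $C_*b^2V(\rho)V(\delta)\,Q^x(Y_{n\wedge N}\in S)$. If $Y_{n\wedge N}\in S$, then either $N>n$, or $N\le n$ and $Y_N\in S\setminus G$. By Lemma~\ref{lem:side},
\[
\mathbb{E}^x\tau_B\ge V(\delta)V(\rho)\Big[c_*b^{-2}-C_*b^2\big(Q^x(N>n)+C\gamma^{1/8}\big)\Big].
\]
Let $n\to\infty$, using Lemma~\ref{lem:finite}, and fix $\gamma=\gamma(d)\le\frac14$ so small that $C_*b^2C\gamma^{1/8}\le\frac12c_*b^{-2}$. Then, by (V3), \eqref{eq:h1} and \eqref{eq:gamma},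
\[
\mathbb{E}^x\tau_B\ge\frac{c_*b^{-2}}2V(\delta)V(\rho)\ge\frac{c_*b^{-4}}{2\sqrt{h_1(\delta)h_1(\rho)}}\ge\frac{c_*b^{-4}}{2\sqrt{h(\delta)h(\rho)}}\ge\frac{c_*b^{-4}\gamma}{4\sqrt{h(\delta)h(r)}}.
\]
Together with the case $\delta\ge\gamma r/2$, this proves the lower bound with $c_1(d)=\min(\frac12c_0,\frac14c_*b^{-4})\,\gamma$, and Theorem~\ref{thm:main} follows.
\end{proof}

\section{Compound Poisson processes, convex domains, and the role of isotropy}\label{sec:more}

The proof above needs a continuous $V$, but the estimate is stable under adding a small Brownian motion, because its constants do not depend on the process.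

\begin{theorem}\label{thm:cp}
For every $d\ge1$ the estimate of Theorem~\ref{thm:main}, with the same constants, holds for every nonzero isotropic L\'evy process in $\mathbb{R}^d$, compound Poisson or not.
\end{theorem}

\begin{proof}
Let $X$ be compound Poisson with jump times $T_1<T_2<\cdots$, and let $|x|<r$. Let $W$ be an independent standard Brownian motion started at $0$ and $X^\varepsilon=X+\varepsilon W$, $\varepsilon>0$. This process is isotropic and not compound Poisson, and its Pruitt function is $h^\varepsilon(s)=\varepsilon^2s^{-2}+h(s)$.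

The exit time is discontinuous under such perturbations if $X$ lands exactly on the sphere, so we first avoid this. Call $r'\in(|x|,r)$ admissible if $\mathbb{P}^x(|X_{T_n}|=r')=0$ for all $n$; each $|X_{T_n}|$ has countably many atoms, so all but countably many $r'$ are admissible. Fix an admissible $r'$, and let $\tau$ and $\tau^\varepsilon$ be the exit times of $X$ and $X^\varepsilon$ from $B_{r'}$. Since $B_{r'}\subset B(z,2r')$ for $z\in B_{r'}$, \eqref{eq:pruitt} shows that $\tau<\infty$ almost surely and that
\[
\sup_{z\in B_{r'}}\mathbb{E}^z\tau^\varepsilon\le\frac{C_0}{h^\varepsilon(2r')}\le\frac{C_0}{h(2r')}=:K .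
\]
As $X$ is piecewise constant, $\tau$ is a jump time, and $|X_\tau|>r'$ almost surely by admissibility. Before $\tau$, $X$ takes finitely many values, all in the open ball $B_{r'}$. If $\varepsilon\sup_{s\le\tau}|W_s|$ is smaller than the distances from these values and from $X_\tau$ to the sphere $\partial B_{r'}$, then $\tau^\varepsilon=\tau$. So $\tau^\varepsilon\to\tau$ almost surely. By Markov's inequality $\mathbb{P}^z(\tau^\varepsilon>2K)\le\frac12$ for $z\in B_{r'}$, and by the Markov property $\mathbb{P}^x(\tau^\varepsilon>2Kn)\le2^{-n}$ for all $n$ and $\varepsilon$. Thus the $\tau^\varepsilon$ are uniformly integrable and $\mathbb{E}^x\tau^\varepsilon\to\mathbb{E}^x\tau$. Since $h^\varepsilon\to h$ pointwise, the estimate of Theorem~\ref{thm:main} for $X^\varepsilon$ passes to $X$ and the radius $r'$.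

Finally let $r_k\uparrow r$ be admissible. Before the finite time $\tau_{B_r}$ the process takes finitely many values in the open ball $B_r$, so $\tau_{B_{r_k}}$, which is nondecreasing in $k$, equals $\tau_{B_r}$ for large $k$. Monotone convergence and the continuity of $h$ give the estimate for $r$.
\end{proof}

A convex domain with an inner ball condition is squeezed, at each boundary point, between a ball and a slab, and these are the two shapes we understand.

\begin{theorem}\label{thm:convex}
Let $X$ be a nonzero isotropic L\'evy process in $\mathbb{R}^d$, and let $D\subset\mathbb{R}^d$ be nonempty, open, bounded and convex, such that every $z\in\partial D$ lies on the boundary of some ball of radius $r$ contained in $D$. Let $\delta_D(x)=\mathrm{dist}(x,D^c)$. There are constants $c,C>0$ depending only on $d$ and $\mathrm{diam}(D)/r$ such that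
\[
\frac{c}{\sqrt{h(\delta_D(x))h(r)}}\le\mathbb{E}^x\tau_D\le\frac{C}{\sqrt{h(\delta_D(x))h(r)}},\qquad x\in D.
\]
\end{theorem}

\begin{proof}
Let $\delta=\delta_D(x)=|x-z|$ with $z\in\partial D$, and $2w=\mathrm{diam}(D)$. Let $B(y,r)\subset D$ be a ball with $z$ on its boundary. Both $B(x,\delta)$ and $B(y,r)$ lie in $D$, so $\delta,r\le w$. By convexity there is a unit vector $e$ with $(v-z)\cdot e>0$ for all $v\in D$. A ball of radius $s$ contained in this half-space and having $z$ on its boundary has its center at height at least $s$ and at distance $s$ from $z$, so its center is $z+se$. Thus $x=z+\delta e$ and $y=z+re$.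

\emph{Lower bound.} If $\delta>r$, then $h(\delta)\le h(r)$, and \eqref{eq:pruitt} gives $\mathbb{E}^x\tau_D\ge\mathbb{E}^0\tau_{B_\delta}\ge c_0/h(\delta)\ge c_0/\sqrt{h(\delta)h(r)}$. If $\delta\le r$, then $r-|x-y|=\delta$, and Theorem~\ref{thm:cp} gives $\mathbb{E}^x\tau_D\ge\mathbb{E}^x\tau_{B(y,r)}\ge c_1(d)/\sqrt{h(\delta)h(r)}$.

\emph{Upper bound.} For $v\in D$ we have $(v-z)\cdot e\le|v-z|\le2w$, and $D$ is open, so $D$ lies in the slab $\{0<(v-z)\cdot e<2w\}$. Hence $\tau_D$ is at most the exit time of $(X-z)\cdot e$ from $(0,2w)$, an interval of half-length $w$, and this process starts at $\delta\le w$. By Lemma~\ref{lem:proj} it is nonzero and symmetric, but it may be compound Poisson; Theorem~\ref{thm:cp} with $d=1$, \eqref{eq:h1} and the bound $h(r)\le(w/r)^2h(w)$ from \eqref{eq:hscale} give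
\[
\mathbb{E}^x\tau_D\le\frac{c_2(1)}{\sqrt{h_1(\delta)h_1(w)}}\le\frac{c_2(1)\,d}{\sqrt{h(\delta)h(w)}}\le\frac{c_2(1)\,d\,(w/r)}{\sqrt{h(\delta)h(r)}}.\qedhere
\]
\end{proof}

Pruitt's estimate \eqref{eq:pruitt} needs only symmetry. Theorem~\ref{thm:main} needs more when $d\ge2$: near the boundary, what matters is the motion in the normal direction, which $h$ controls only through \eqref{eq:h1}.

\begin{example}\label{ex:aniso}
Let $d\ge2$ and $X=(Z,0,\dots,0)$, where $Z$ is the independent sum of a standard Brownian motion and a symmetric Cauchy process on $\mathbb{R}$ with L\'evy measure $\pi^{-1}y^{-2}dy$. Then $X$ is symmetric and not compound Poisson, and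
\[
h(s)=\frac1{s^2}+\frac2\pi\Big(\int_0^s\frac{dy}{s^2}+\int_s^\infty\frac{dy}{y^2}\Big)=\frac1{s^2}+\frac4{\pi s}.
\]
For $R>1$ take $x=(0,R-R^{-1},0,\dots,0)$, so that $R-|x|=R^{-1}$. The process moves on a line parallel to the tangent hyperplane at the nearest boundary point, and $|X_t|<R$ means $Z_t^2<R^2-(R-R^{-1})^2=2-R^{-2}$. As $2-R^{-2}\ge1$, the mean $\mathbb{E}^x\tau_{B_R}$ is at least the mean exit time of $Z$ from $(-1,1)$ started at $0$, a positive number independent of $R$. On the other hand $h(R^{-1})h(R)\ge R^2\cdot\frac4{\pi R}=\frac{4R}\pi\to\infty$. The upper estimate of Theorem~\ref{thm:main} therefore fails, for this single process, as $R\to\infty$.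
\end{example}

\begin{thebibliography}{9}

\bibitem{Bertoin}
Bertoin, \emph{L\'evy Processes}.

\bibitem{Sato}
Sato, \emph{L\'evy Processes}.

\bibitem{Summary}
\emph{Summary of scientific achievements},
\texttt{http://wmat.pwr.edu.pl/\allowbreak fcp/\allowbreak qGBUKOQtTKlQhbx08SlkTVwJQX2o8DAo\allowbreak HNiwFE1xVS3VWFVZpCFghUHcKVigEQUw/\allowbreak 46/\allowbreak public/\allowbreak doc/\allowbreak przewody/\allowbreak h\_17\_grzywnyt\_autoreferaten.pdf}

\end{thebibliography}
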